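\title{Polynomial Profile and the Pigeonhole Property $\mathcal P(n,n-1)$ for Countable Graphs}

\begin{abstract}
A graph has the property $\mathcal P(n,n-1)$ if, whenever its vertex set is partitioned into $n$ nonempty parts, some $n-1$ of the parts induce a subgraph isomorphic to the whole graph. We prove the conjecture that the age of a countable graph has polynomial profile if and only if it is the age of a countable graph with $\mathcal P(n,n-1)$ for some $n>2$. The link between the two conditions is a structure theorem: after setting aside finitely many vertices and complementing the adjacency between some of finitely many color classes, one is left with a graph whose components have bounded size. We also classify the countably infinite graphs that have $\mathcal P(n,n-1)$ for some $n>2$, and we show that a polynomially bounded profile of a countably infinite graph is $\Theta(N^d)$ for an integer $d\ge 0$.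
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Graphs in this paper are simple, undirected and countable, that is, finite or countably infinite. For a graph $G$ with vertex set $V$ and a set $X\subseteq V$, we write $G[X]$ for the subgraph induced on $X$, and $G-X=G[V\setminus X]$.

A graph $G$ has the property $\mathcal P(n,k)$ if, whenever $V$ is partitioned into $n$ nonempty parts, the union of some $k$ of the parts induces a subgraph isomorphic to $G$. The property $\mathcal P(2,1)$ is the pigeonhole property of Cameron. This paper concerns the case $k=n-1$, in which a single part is deleted. Call a set $\Pi\subseteq V$ \emph{essential} if $G-\Pi\not\cong G$. The empty set is not essential, so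
\begin{equation}\label{eq:essential}
\text{$G$ has $\mathcal P(n,n-1)$ if and only if $V$ is not a disjoint union of $n$ essential sets.}
\end{equation}
We use the property in this form; the parts of a decomposition into essential sets are automatically nonempty.

The \emph{age} of $G$ is the set of isomorphism types of induced subgraphs of $G$. The \emph{profile} of the age, or of $G$, is the function $p_G$ whose value $p_G(N)$ is the number of isomorphism types of $N$-vertex graphs in the age. The age has \emph{polynomial profile} if $p_G(N)\le f(N)$ for all $N$, for some polynomial $f$. The profile measures how many finite patterns occur in $G$. For the infinite clique $K_{\aleph_0}$ it is constantly $1$. The age of the infinite random graph $R$ consists of all countable graphs, and its profile is not polynomially bounded. The following conjecture is posed in \cite{GPP}.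

\medskip
\noindent\textbf{Conjecture.} \emph{An age $\mathcal A$ of a countable graph has polynomial profile if and only if $\mathcal A$ is the age of a countable graph satisfying $\mathcal P(n,n-1)$ for some $n>2$.}
\medskip

We prove the conjecture. Two examples explain its form: the first shows why $n>2$ is required, the second why the statement is about ages and not about graphs.

\begin{example}[The random graph]\label{ex:random}
Recall that $R$ is the unique countable graph with the \emph{extension property}: for all disjoint finite sets $A,B$ of vertices, some vertex outside $A\cup B$ is adjacent to all of $A$ and to none of $B$. The graph $R$ has $\mathcal P(2,1)$. Indeed, let $V=V_1\sqcup V_2$ and suppose that $R[V_i]$ fails the extension property at $(A_i,B_i)$ for $i=1,2$. A vertex of $R$ adjacent to all of $A_1\cup A_2$ and to none of $B_1\cup B_2$ lies in $V_1$ or in $V_2$, a contradiction. So the conjecture would be false with $n=2$ allowed.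

Deleting one part out of three looks easier than deleting one part out of two, so one might expect $R$ to have $\mathcal P(3,2)$. It does not. Fix distinct vertices $x,y,z$ and put
\begin{align*}
A_1&=\{v\notin\{x,z\}: v\sim x,\ v\not\sim z\}, & Y_1&=\{x,z\},\\
A_2&=\{v\notin\{x,y\}: v\sim y,\ v\not\sim x\}, & Y_2&=\{x,y\},\\
A_3&=\{v\notin\{y,z\}: v\sim z,\ v\not\sim y\}, & Y_3&=\{y,z\}.
\end{align*}
The sets $A_i$ are pairwise disjoint: $x$ separates $A_1$ from $A_2$, $y$ separates $A_2$ from $A_3$, and $z$ separates $A_3$ from $A_1$. Let $\Pi_2=A_2\cup\{z\}$, $\Pi_3=A_3\cup\{x\}$ and $\Pi_1=V\setminus(\Pi_2\cup\Pi_3)$. These sets are disjoint, $\Pi_i\supseteq A_i$, and $\Pi_i\cap Y_i=\emptyset$. So $R-\Pi_i$ contains the two vertices that define $A_i$ but no vertex of $A_i$. It fails the extension property, and all three parts are essential. The argument needs $Y_1\cap Y_2\cap Y_3=\emptyset$, so that each of $x,y,z$ can be placed in a part that does not need it. With two parts, the vertex that separates $A_1$ from $A_2$ is needed by both, and it cannot be placed.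
\end{example}

\begin{example}[The infinite matching]\label{ex:matching}
Let $M$ be the disjoint union of infinitely many edges. An $N$-vertex induced subgraph is determined by its number of edges, so $p_M(N)=\lfloor N/2\rfloor+1$. But $M$ has $\mathcal P(n,n-1)$ for no $n\ge2$: take endpoints $v_1,\dots,v_{n-1}$ of distinct edges as one-element parts, and the rest as the last part. Deleting $v_i$ creates an isolated vertex, and deleting the last part leaves a finite graph.

Let $M^*$ be the disjoint union of $M$ and infinitely many isolated vertices. Each of $M$, $M^*$ embeds in the other as an induced subgraph, so they have the same age. The graph $M^*$ has $\mathcal P(n,n-1)$ for $n\ge4$. Given a partition, infinitely many edges lie inside $V_i\cup V_j$ for some $i,j$, and infinitely many isolated vertices lie in some $V_k$. Deleting a part $V_l$ with $l\notin\{i,j,k\}$ leaves infinitely many edges and infinitely many isolated vertices, and every component that remains is an edge or a vertex. On the other hand, $M^*$ does not have $\mathcal P(3,2)$: put one endpoint of every edge in $V_1$, the other in $V_2$, and the isolated vertices in $V_3$.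
\end{example}

Example~\ref{ex:random} suggests that for $n\ge3$ the property excludes graphs in which the adjacencies to a few vertices cut out many rich regions. Example~\ref{ex:matching} suggests what survives: graphs assembled from infinitely many copies of finitely many small pieces, where every fragment of a piece is again a piece. The next definition makes this precise.

\subsection{Cellular presentations and the results}

For vertices $v,w$ let $[v\sim w]\in\{0,1\}$ be the adjacency indicator, with $[v\sim v]=0$. For a finite set $Y\subseteq V$ and $v\notin Y$, the \emph{trace} of $v$ on $Y$ is the function $v|_Y\colon y\mapsto[v\sim y]$ on $Y$. A \emph{colored graph} is a graph together with a map from its vertices to a fixed finite set of colors; isomorphisms of colored graphs preserve colors.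

\begin{definition}\label{def:cellular}
A \emph{cellular presentation} of a graph $G$ consists of a finite set $Z\subseteq V$, a partition $V\setminus Z=C_1\sqcup\dots\sqcup C_t$ into \emph{colors}, and a symmetric $t\times t$ matrix $m$ with entries in $\{0,1\}$, such that
\begin{itemize}
\item[(i)] for each $a$, all vertices of $C_a$ have the same trace on $Z$;
\item[(ii)] the components of $\Sigma$ have bounded size, where $\Sigma$ is the colored graph on $V\setminus Z$ in which distinct $v\in C_a$ and $w\in C_b$ are adjacent if and only if $[v\sim w]\ne m(a,b)$.
\end{itemize}
The components of $\Sigma$ are the \emph{cells}, and $\mathcal K$ is the finite set of isomorphism types of cells as colored graphs. The presentation is \emph{closed} if every $\kappa\in\mathcal K$ is the type of infinitely many cells, and $\mathcal K$ is closed under taking nonempty connected induced colored subgraphs.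
\end{definition}

Thus $m(a,b)$ is the default adjacency between the colors $a$ and $b$, and $\Sigma$ records the exceptions. Empty colors are always discarded. For $K_{\aleph_0}$ take $Z=\emptyset$, one color and $m=(1)$; every cell is a single vertex. For the infinite star take for $Z$ the center, one color and $m=(0)$. For the complete bipartite graph $K_{\aleph_0,\aleph_0}$ take the two sides as colors, with $m(1,2)=1$ and $m(1,1)=m(2,2)=0$. These three presentations are closed. For $M$ and $M^*$ take $Z=\emptyset$, one color and $m=(0)$, so that $\Sigma$ is the graph itself; this presentation is closed for $M^*$ and not for $M$.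

\begin{theorem}\label{thm:A}
For an age $\mathcal A$ of a countably infinite graph the following are equivalent:
\begin{itemize}
\item[(1)] $\mathcal A$ has polynomial profile;
\item[(2)] $\mathcal A$ is the age of a graph with a cellular presentation;
\item[(3)] $\mathcal A$ is the age of a countable graph satisfying $\mathcal P(n,n-1)$ for all sufficiently large $n$;
\item[(4)] $\mathcal A$ is the age of a countable graph satisfying $\mathcal P(n,n-1)$ for some $n>2$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:B}
For a countably infinite graph $G$ the following are equivalent:
\begin{itemize}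
\item[(a)] $G$ has $\mathcal P(n,n-1)$ for some $n>2$;
\item[(b)] $G$ has $\mathcal P(n,n-1)$ for all sufficiently large $n$;
\item[(c)] $G$ has a closed cellular presentation.
\end{itemize}
If \textup{(a)} holds for $n$, the presentation can be chosen with at most $n-1$ colors and all cells of size at most $n-1$.
\end{theorem}

We write $p(N)=\Theta(N^d)$ if $c_1N^d\le p(N)\le c_2N^d$ for all large $N$, with constants $c_1,c_2>0$.

\begin{theorem}\label{thm:C}
Let $G$ be a countably infinite graph with $\mathcal P(n,n-1)$ for some $n>2$, and let $\mathcal K$ be the set of types of cells of the closed presentation constructed in the proof of Theorem~\ref{thm:B} (Proposition~\ref{prop:closed}). Then $p_G(N)=\Theta(N^{|\mathcal K|-1})$. Hence every polynomially bounded profile of a countably infinite graph is $\Theta(N^d)$ for some integer $d\ge0$.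
\end{theorem}

Theorem~\ref{thm:A} proves the conjecture for ages of infinite graphs. For a finite graph both sides of the conjecture hold: its profile is bounded, and it has $\mathcal P(n,n-1)$ vacuously when $n$ exceeds the number of vertices. The two cases do not interact, since the age of an infinite graph has members of every finite size and is therefore not the age of a finite graph. In particular, the graphs in (2)--(4) of Theorem~\ref{thm:A} are countably infinite. Whenever we claim that two graphs have the same age, each embeds in the other as an induced subgraph; so the results also hold if ages are taken to consist of finite graphs only.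

\subsection{Plan of the proof}

Section~\ref{sec:cellular} contains the implications that start from a cellular presentation; they generalize Example~\ref{ex:matching}. The other implications must produce a presentation. The colors are found by asking how an infinite set of vertices looks from the rest of the graph in the limit. Section~\ref{sec:limits} introduces these limit types and calls a graph tame if it has finitely many. Section~\ref{sec:config} shows that a graph that is not tame has many induced subgraphs, both finite and infinite. Section~\ref{sec:poly} derives a presentation from polynomial profile. Sections~\ref{sec:twins}--\ref{sec:frames} derive a closed presentation from $\mathcal P(n,n-1)$; the main step is tameness, in Section~\ref{sec:tame}, where the argument of Example~\ref{ex:random} reappears. The hypothesis $n\ge3$ is used in Lemmas~\ref{lem:fintwin} and~\ref{lem:separate}. Section~\ref{sec:growth} proves Theorem~\ref{thm:C}.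

We use Ramsey's theorem in the form: if the pairs of an infinite set are colored with finitely many colors, some infinite subset has all its pairs of one color. A set of vertices is \emph{homogeneous} if it is a clique or an independent set; so every infinite set of vertices has an infinite homogeneous subset. ``Almost all'' means all but finitely many.

\section{Graphs with a cellular presentation}\label{sec:cellular}

Let $(Z,(C_a),m)$ be a cellular presentation of $G$, and let $\theta_a$ be the common trace on $Z$ of the vertices of $C_a$. We call $G[Z]$, $m$ and $(\theta_a)$ the \emph{finite data} of the presentation. For $z\in Z$ and distinct $v\in C_a$, $w\in C_b$,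
\begin{equation}\label{eq:adj}
[v\sim z]=\theta_a(z),\qquad [v\sim w]=\begin{cases} m(a,b) &\text{if $vw$ is not an edge of $\Sigma$,}\\ 1-m(a,b)&\text{if $vw$ is an edge of $\Sigma$.}\end{cases}
\end{equation}
So the finite data and the colored graph $\Sigma$ determine $G$. Conversely, given finite data and a colored graph $\Sigma$ with components of bounded size, \eqref{eq:adj} defines a graph with that presentation.

\begin{lemma}\label{lem:recon}
\begin{itemize}
\item[(a)] Let $G,G'$ have cellular presentations with the same finite data and with graphs $\Sigma,\Sigma'$. Let $X\subseteq V(G)$ and $X'\subseteq V(G')$ satisfy $X\cap Z=X'\cap Z$. If the colored graphs $\Sigma[X\setminus Z]$ and $\Sigma'[X'\setminus Z]$ have the same number (finite or $\aleph_0$) of components of each type, then $G[X]\cong G'[X']$.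
\item[(b)] If finitely many cells are moved from the colors into $Z$, the result is again a cellular presentation, and its cells are the remaining cells.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Matching components of equal type gives an isomorphism of colored graphs $\Sigma[X\setminus Z]\to\Sigma'[X'\setminus Z]$. Extend it by the identity on $X\cap Z$; by \eqref{eq:adj} the extension preserves adjacency.

(b) If $z\in C_b$ is moved and $v\in C_a$ remains, then $z$ and $v$ lie in different cells, so $[v\sim z]=m(a,b)$ depends only on the color of $v$.
\end{proof}

\begin{proposition}\label{prop:cellpoly}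
A graph with a cellular presentation has polynomial profile.
\end{proposition}

\begin{proof}
Let $c$ be the number of types of connected colored graphs that are no larger than the largest cell. By Lemma~\ref{lem:recon}(a), an $N$-vertex induced subgraph $G[X]$ is determined up to isomorphism by $X\cap Z$ and the numbers of components of $\Sigma[X\setminus Z]$ of these $c$ types. Hence $p_G(N)\le2^{|Z|}(N+1)^c$.
\end{proof}

\begin{proposition}\label{prop:closedP}
A graph $G$ with a closed cellular presentation has $\mathcal P(n,n-1)$ for all $n\ge\max\bigl(3,\ |Z|+\sum_{\kappa\in\mathcal K}|\kappa|+1\bigr)$.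
\end{proposition}

\begin{proof}
Let $V=V_1\sqcup\dots\sqcup V_n$. Fix $\kappa\in\mathcal K$ and identify each cell of type $\kappa$ with $\kappa$. The partition then induces for each such cell a map $\kappa\to\{1,\dots,n\}$, and infinitely many cells induce the same map. Let $I_\kappa$ be its image, so $|I_\kappa|\le|\kappa|$. At most $|Z|$ parts meet $Z$, so by the bound on $n$ there is an index $i\notin\bigcup_\kappa I_\kappa$ with $V_i\cap Z=\emptyset$. For each $\kappa\in\mathcal K$, infinitely many cells of type $\kappa$ miss $V_i$ and remain components of $\Sigma-V_i$. Every component of $\Sigma-V_i$ is a connected induced subgraph of a cell, so its type is in $\mathcal K$ because the presentation is closed. Thus $\Sigma$ and $\Sigma-V_i$ both have $\aleph_0$ components of each type in $\mathcal K$ and no others, and $G-V_i\cong G$ by Lemma~\ref{lem:recon}(a).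
\end{proof}

The passage from $M$ to $M^*$ works in general.

\begin{proposition}\label{prop:closure}
If a countably infinite graph $G$ has a cellular presentation, then there is a graph $G^*$ with a closed cellular presentation such that each of $G$, $G^*$ embeds in the other as an induced subgraph.
\end{proposition}

\begin{proof}
There are finitely many types of cells, so only finitely many cells have a type that occurs finitely often. Move these cells into $Z$, using Lemma~\ref{lem:recon}(b). Now each type $\kappa_1,\dots,\kappa_r$ of cells occurs infinitely often. Let $\mathcal K^*$ be the set of types of nonempty connected induced colored subgraphs of $\kappa_1,\dots,\kappa_r$, and let $G^*$ be the graph with the same finite data and with $\aleph_0$ cells of each type in $\mathcal K^*$. Its presentation is closed. To embed $G$ in $G^*$, assign to the cells of $G$ distinct cells of $G^*$ of the same type. To embed $G^*$ in $G$, assign to the cells of $G^*$ distinct cells of $G$, a cell of type $\kappa$ going to a cell of a type $\kappa_i$ that contains $\kappa$, and take a copy of $\kappa$ there; this is possible since $G^*$ has countably many cells and each $\kappa_i$ occurs infinitely often. In both cases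 Lemma~\ref{lem:recon}(a) gives the embedding.
\end{proof}

\section{Twins, limit types and tameness}\label{sec:limits}

\subsection{Twins}

A vertex $w\notin\{u,v\}$ \emph{distinguishes} $u$ and $v$ if it is adjacent to exactly one of them. Distinct vertices are \emph{twins} if no vertex distinguishes them. A vertex $v\notin K$ is \emph{uniform} to a set $K$ if it is adjacent to all or to none of $K$; then $[v\sim K]$ denotes the common value. Let $D(K)$ be the set of vertices outside $K$ that are not uniform to $K$. Twins in $G$ remain twins in every induced subgraph that contains them.

\begin{lemma}\label{lem:twins}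
\begin{itemize}
\item[(a)] ``Equal or twins'' is an equivalence relation. Its classes, the \emph{twin classes}, are homogeneous, and every vertex outside a twin class is uniform to it.
\item[(b)] If $K$ is homogeneous and $D(K)=\emptyset$, then $K$ lies in one twin class.
\item[(c)] Let $\Pi\subseteq V$, and suppose that every twin class of $G$ that meets $\Pi$ has at least two elements outside $\Pi$. Then the twin classes of $G-\Pi$ are the sets $T\setminus\Pi$, where $T$ is a twin class of $G$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $u,v,w$ be distinct, with $u,v$ twins and $v,w$ twins. A vertex $x\notin\{u,v,w\}$ has $[x\sim u]=[x\sim v]=[x\sim w]$. Also $[u\sim v]=[u\sim w]$ since $u$ does not distinguish $v,w$, and $[w\sim u]=[w\sim v]$ since $w$ does not distinguish $u,v$. So $v$ does not distinguish $u,w$, which gives transitivity, and the three adjacencies among $u,v,w$ are equal, which gives homogeneity. The last claim is the definition of twins.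

(b) Two elements of $K$ are not distinguished by a third element of $K$, by homogeneity, nor by a vertex outside $K$.

(c) We must show that vertices $u,v\notin\Pi$ that are distinguished in $G$ by some $w$ are distinguished in $G-\Pi$. Suppose $w\in\Pi$, and let $T$ be its twin class. Then $|T\setminus\Pi|\ge2$, and $T\setminus\Pi\ne\{u,v\}$ because $u,v$ are not twins. So there is $w'\in T\setminus\Pi$ with $w'\notin\{u,v\}$. As $w,w'$ are twins, $[w'\sim u]=[w\sim u]$ and $[w'\sim v]=[w\sim v]$, so $w'$ distinguishes $u,v$.
\end{proof}

\subsection{Limit types}

In a cellular presentation an infinite color $C_a$ looks almost uniform from every vertex $v$: the value $[v\sim x]$ is the same for almost all $x\in C_a$. We turn this into a notion that does not refer to a presentation.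

An infinite set $M\subseteq V$ \emph{converges} to a function $\tau\in2^V=\{0,1\}^V$, written $M\to\tau$, if for every $v\in V$ we have $[v\sim x]=\tau(v)$ for almost all $x\in M$. Such a $\tau$ is a \emph{limit type} of $G$, and $\Lambda(G)$ is the set of limit types. The limit of a convergent set is unique, every infinite subset of a convergent set converges to the same limit, and changing finitely many elements does not affect convergence. We give $2^V$ the product topology. As $V$ is countable, $2^V$ is compact and metrizable, so every sequence in it has a pointwise convergent subsequence. Applied to the functions $v\mapsto[v\sim x]$ this gives: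
\begin{equation}\label{eq:compact}
\text{every infinite set of vertices contains a convergent set.}
\end{equation}
For finite $Y\subseteq V$ and $f\in2^Y$ put $W(Y,f)=\{v\in V\setminus Y: v|_Y=f\}$. If $M\to\tau$, then almost all of $M$ lies in $W(Y,\tau|_Y)$.

\begin{lemma}\label{lem:finiteLambda}
If $G$ is countably infinite and $\Lambda(G)=\{\tau_1,\dots,\tau_r\}$ is finite, there are pairwise disjoint sets $W_1,\dots,W_r$ with $W_b\to\tau_b$ and $V\setminus\bigcup_bW_b$ finite.
\end{lemma}

\begin{proof}
Choose a finite set $Y$ on which the $\tau_b$ have distinct restrictions and put $W_b=W(Y,\tau_b|_Y)$. These sets are disjoint and infinite. A convergent subset of $W_b$ has a limit that agrees with $\tau_b$ on $Y$, so the limit is $\tau_b$. If for some $v$ infinitely many $x\in W_b$ had $[v\sim x]\ne\tau_b(v)$, then by \eqref{eq:compact} these $x$ would contain a convergent set with limit different from $\tau_b$. So $W_b\to\tau_b$. If $V\setminus\bigcup_bW_b$ were infinite, it would contain a set converging to some $\tau_b$, and almost all of this set lies in $W_b$.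
\end{proof}

\subsection{Tameness}

Write $u\approx v$ if $u=v$ or only finitely many vertices distinguish $u$ and $v$. This is an equivalence relation, since $D(\{u,w\})\subseteq D(\{u,v\})\cup D(\{v,w\})\cup\{v\}$. A graph is \emph{tame} if it has finitely many $\approx$-classes. Vertices that are $\approx$-equivalent in a graph remain so in induced subgraphs, and also after finitely many vertices are added. Hence induced subgraphs of tame graphs are tame, and adding or deleting finitely many vertices does not affect tameness. If a finite set $K$ lies in one $\approx$-class, then $D(K)$ is finite, because every vertex of $D(K)$ distinguishes some pair in $K$.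

\begin{lemma}\label{lem:tame}
We have $u\approx v$ if and only if $\tau(u)=\tau(v)$ for all $\tau\in\Lambda(G)$. A graph $G$ is tame if and only if $\Lambda(G)$ is finite.
\end{lemma}

\begin{proof}
If $D(\{u,v\})$ is infinite, it contains a set $M\to\tau$, and almost all $x\in M$ satisfy $\tau(u)=[u\sim x]\ne[v\sim x]=\tau(v)$. Conversely, if $M\to\tau$ and $\tau(u)\ne\tau(v)$, then almost all of $M$ lies in $D(\{u,v\})$. For the second statement: if there are $r$ classes, every limit type is constant on each class, so $|\Lambda(G)|\le2^r$; if $\Lambda(G)$ is finite, a class is determined by the values of the limit types on it, so there are at most $2^{|\Lambda(G)|}$ classes.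
\end{proof}

\begin{example}[Infinitely many infinite stars]\label{ex:stars}
Let $S$ be the disjoint union of infinite stars with centers $c_1,c_2,\dots$. The leaves of the $i$th star converge to the indicator function $\chi_i$ of $\{c_i\}$. An infinite set that meets each star in a finite set converges to $0$. So $\Lambda(S)=\{0,\chi_1,\chi_2,\dots\}$, and $S$ is not tame; the centers are pairwise $\approx$-inequivalent.
\end{example}

\subsection{Locally finite graphs}

A graph is \emph{locally finite} if all degrees are finite. The \emph{closed neighborhood} of a set is the set together with all neighbors of its elements, and a set is \emph{connected} if it induces a connected subgraph. The graph $\Sigma$ will first be shown to be locally finite, and then two facts are needed.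

\begin{lemma}\label{lem:locfin}
Let $\Gamma$ be a locally finite graph.
\begin{itemize}
\item[(a)] Let $r\ge1$, let $L$ be an infinite set of vertices each of which lies in a component with at least $r$ vertices, and let $P$ be a finite set. Then some connected set of size $r$ meets $L$ and has closed neighborhood disjoint from that of $P$.
\item[(b)] If $E$ is a finite set of vertices, then almost all components of $\Gamma$ are components of $\Gamma-E$, and almost all components of $\Gamma-E$ are components of $\Gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Only finitely many vertices are at distance at most $r+1$ from $P$. Take $v\in L$ that is not, and grow a connected set of size $r$ from $v$ by adding one neighbor at a time. Its elements are at distance at most $r-1$ from $v$, hence at least $3$ from $P$, so the closed neighborhoods are disjoint.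

(b) Only finitely many components of $\Gamma$ meet $E$, and the others are components of $\Gamma-E$. A component of $\Gamma-E$ that is not a component of $\Gamma$ contains one of the finitely many neighbors of elements of $E$.
\end{proof}

\section{Graphs that are not tame have many subgraphs}\label{sec:config}

To show that many induced subgraphs are pairwise non-isomorphic we need an invariant that can be prescribed at will and read off afterwards. We use the sizes of twin classes. In the graph of Example~\ref{ex:stars}, take a set $F_j$ of $s_j$ leaves of the $j$th star together with its center $x_j$; the centers keep the blocks $F_j$ apart, and the blocks keep the centers apart. The following definition retains what is needed from this picture.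

\begin{definition}\label{def:config}
Let $s=(s_1,s_2,\dots)$ be a finite or infinite sequence of integers $s_j\ge3$. A \emph{configuration of size vector $s$} in a graph $H$ consists of pairwise disjoint sets $F_j$ with $|F_j|=s_j$ and distinct vertices $x_j\notin\bigcup_iF_i$, one for each $j$, such that
\begin{itemize}
\item[(i)] $F_j$ is homogeneous, and every other vertex of the configuration is uniform to $F_j$;
\item[(ii)] $[x_i\sim F_i]\ne[x_i\sim F_j]$ for $i<j$;
\item[(iii)] $[x_i\sim F_j]\ne[x_j\sim F_j]$ for $i<j$.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:read}
If every $s_j$ is divisible by $3$, the isomorphism type of the graph induced on the configuration determines the multiset $\{s_j\}$.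
\end{lemma}

\begin{proof}
Consider the twin classes of the induced graph. Each $F_j$ lies in one class by (i) and Lemma~\ref{lem:twins}(b). For $i<j$, the vertex $x_i$ distinguishes elements of $F_i$ from elements of $F_j$ by (ii), and any element of $F_j$ distinguishes $x_i$ from $x_j$ by (iii). So a class contains at most one block and at most one $x_i$: it has the form $F_j$, $F_j\cup\{x_i\}$ or $\{x_i\}$. Rounding the class sizes down to multiples of $3$ and discarding zeros gives the multiset $\{s_j\}$.
\end{proof}

\begin{lemma}\label{lem:exist}
A countable graph $H$ that is not tame has a configuration of every infinite size vector $s$.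
\end{lemma}

\begin{proof}
The blocks $F_j$ will be taken from sets converging to limit types $\tau_j$, so that $[x_i\sim F_j]=\tau_j(x_i)$ for $i\le j$. We first find vertices and limit types for which (ii) and (iii) hold in this sense, and then choose the blocks so that (i) holds.

\emph{Step 1: there are distinct vertices $x_1,x_2,\dots$, limit types $\tau_1,\tau_2,\dots$ and $u\in\{0,1\}$ with}
\begin{equation}\label{eq:pattern}
\tau_j(x_i)=u\quad(i<j),\qquad\tau_j(x_j)=1-u .
\end{equation}
Let $X_0$ be an infinite set of pairwise $\approx$-inequivalent vertices. Given an infinite $X_{j-1}\subseteq X_0$, Lemma~\ref{lem:tame} gives $\tau_j\in\Lambda(H)$ that takes both values on $X_{j-1}$. Of the two parts of $X_{j-1}$ on which $\tau_j$ is constant, let $X_j$ be an infinite one, and let $x_j$ be an element of the other. For $i>j$ we have $x_i\in X_j$, so $x_i\ne x_j$ and $\tau_j(x_i)=1-\tau_j(x_j)$. Pass to a subsequence of the pairs $(x_j,\tau_j)$ along which $\tau_j(x_j)=w$ is constant and, by Ramsey's theorem, $\tau_j(x_i)=u$ is the same for all $i<j$. If $u\ne w$, then \eqref{eq:pattern} holds. If $u=w$, then $\tau_j(x_i)=u$ for $i\le j$ and $\tau_j(x_{j+1})=1-u$; so \eqref{eq:pattern} holds after each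 $x_j$ is replaced by $x_{j+1}$, with $\tau_j$ kept.

\emph{Step 2: the blocks.} Condition (i) concerns also the adjacency of a block to vertices chosen later. To control it in advance, pass to a further subsequence, which preserves \eqref{eq:pattern}, such that $\{x_j\}\to\xi$ and $\tau_j\to\tau_\infty$ pointwise. Choose indices $i_1<i_2<\cdots$ and blocks $F_1,F_2,\dots$ inductively. Given $i_l$ and $F_l$ for $l<j$, choose $i_j>i_{j-1}$ so large that for all $f\in F_1\cup\dots\cup F_{j-1}$
\[
x_{i_j}\ne f,\qquad [x_{i_j}\sim f]=\xi(f),\qquad \tau_{i_j}(f)=\tau_\infty(f).
\]
Take a set converging to $\tau_{i_j}$. Almost all its elements $y$ are different from the vertices chosen so far and satisfy $[y\sim x_{i_l}]=\tau_{i_j}(x_{i_l})$ for $l\le j$ and $[y\sim f]=\tau_{i_j}(f)=\tau_\infty(f)$ for $f\in F_l$, $l<j$. On infinitely many of them both $\xi$ and $\tau_\infty$ are constant. Among these let $F_j$ be a homogeneous set of size $s_j$.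

We check that the $F_j$ and $x_{i_j}$ form a configuration. For (i), fix $j$. If $l\le j$, then $x_{i_l}$ has adjacency $\tau_{i_j}(x_{i_l})$ to all of $F_j$. If $l>j$, then $[x_{i_l}\sim f]=\xi(f)$ for $f\in F_j$, and $\xi$ is constant on $F_j$. If $l<j$, a vertex $f\in F_l$ has adjacency $\tau_\infty(f)$ to all of $F_j$. If $l>j$, a vertex of $F_l$ has adjacency $\tau_\infty(f)$ to $f\in F_j$, and $\tau_\infty$ is constant on $F_j$. Finally, $[x_{i_l}\sim F_j]=\tau_{i_j}(x_{i_l})$ equals $u$ for $l<j$ and $1-u$ for $l=j$ by \eqref{eq:pattern}, which gives (ii) and (iii).
\end{proof}

\begin{corollary}\label{cor:uncountable}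
A countable graph that is not tame has uncountably many pairwise non-isomorphic induced subgraphs.
\end{corollary}

\begin{proof}
Each of the uncountably many infinite subsets of $\{3,6,9,\dots\}$, listed in increasing order, is a size vector. Apply Lemmas~\ref{lem:exist} and~\ref{lem:read}.
\end{proof}

For finite subgraphs we use two elementary counts. If $w_1,\dots,w_k$ are positive integers with maximum $w$, then
\begin{equation}\label{eq:count}
\#\Bigl\{(n_1,\dots,n_k)\in\mathbb Z_{\ge0}^k:\ \sum_jw_jn_j\le N\Bigr\}\ \ge\ \Bigl(\frac{N}{kw}\Bigr)^k,
\end{equation}
since every vector with all $n_j\le N/(kw)$ is counted. And if $p_H(N)=O(N^d)$, then the age of $H$ has $O(N^{d+1})$ members with at most $N$ vertices.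

\begin{lemma}\label{lem:superpoly}
If $H$ has configurations of every finite size vector with entries divisible by $3$, then $H$ does not have polynomial profile. In particular, a countable graph with polynomial profile is tame.
\end{lemma}

\begin{proof}
Fix $k$. For each nonzero $(n_1,\dots,n_k)$ with $\sum_j(3j+1)n_j\le N$ take a configuration with $n_j$ blocks of size $3j$. The induced graphs have at most $N$ vertices and are pairwise non-isomorphic by Lemma~\ref{lem:read}. By \eqref{eq:count} there are at least $c_kN^k-1$ of them, with $c_k>0$. As $k$ is arbitrary, the profile is not polynomially bounded. The second statement follows from Lemma~\ref{lem:exist}, since an initial segment of a configuration is a configuration.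
\end{proof}

\section{From polynomial profile to a cellular presentation}\label{sec:poly}

Three things can prevent an infinite graph from being cellular. It may fail to be tame, as $R$ does. It may be tame while the default adjacency is not symmetric: in the half graph, with vertices $a_1,a_2,\dots$ and $b_1,b_2,\dots$ and edges $a_ib_j$ for $i\le j$, each $a_i$ is adjacent to almost all $b_j$, while each $b_j$ is adjacent to only finitely many $a_i$. Finally, the graph of exceptions may be locally finite with large components, as for an infinite path. The proof below shows that each of the three failures forces a large profile.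

\begin{proposition}\label{prop:polycell}
A countably infinite graph $G$ with polynomial profile has a cellular presentation.
\end{proposition}

\begin{proof}
\emph{Step 1: colors and the matrix.} By Lemmas~\ref{lem:superpoly} and~\ref{lem:tame}, $G$ is tame and $\Lambda(G)=\{\tau_1,\dots,\tau_r\}$ is finite. Take $W_1,\dots,W_r$ as in Lemma~\ref{lem:finiteLambda}. Let $C_1,\dots,C_t$ be the infinite sets among the finitely many sets $W_i\cap E$, where $E$ is an $\approx$-class, and let $Z$ be the finite set of remaining vertices. Each $C_b$ converges to some $\tau_i$, and $\tau_i$ is constant on each $C_a$ by Lemma~\ref{lem:tame}; let $m(a,b)$ be its value there. Then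
\begin{equation}\label{eq:generic}
\text{each $v\in C_a$ satisfies $[v\sim x]=m(a,b)$ for almost all $x\in C_b$.}
\end{equation}

\emph{Step 2: $m$ is symmetric.} Suppose $m(a,b)\ne m(b,a)$. We build a configuration of any given finite size vector by choosing $F_1,x_1,F_2,x_2,\dots$ in this order, with $F_j\subseteq C_a$ and $x_j\in C_b$. By \eqref{eq:generic}, applied to the finitely many vertices already chosen, almost all $f\in C_a$ have adjacency $m(b,a)$ to all earlier $x_i$ and $m(a,a)$ to all vertices of earlier blocks; among them take a homogeneous $F_j$ of the required size. Likewise take a new $x_j\in C_b$ with adjacency $m(a,b)$ to all of $F_1\cup\dots\cup F_j$. Then $[x_i\sim F_j]$ is $m(a,b)$ for $j\le i$ and $m(b,a)$ for $j>i$, and vertices in different blocks have adjacency $m(a,a)$. So (i), (ii) and (iii) of Definition~\ref{def:config} hold, contradicting Lemma~\ref{lem:superpoly}.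

Hence $\Sigma$ can be defined as in Definition~\ref{def:cellular}, and it is locally finite by \eqref{eq:generic}.

\emph{Step 3: for some $q$, the union $L_q$ of the components of $\Sigma$ with at least $q$ vertices is finite.} Suppose that every $L_q$ is infinite, and fix $q\ge2$. The idea is to encode numbers $n_2,\dots,n_q$ as numbers of components of $\Sigma$ on a finite set. The difficulty is that an isomorphism of induced subgraphs of $G$ need not respect colors, so $\Sigma$ is not visible; we add one reference vertex per color to recover it. Using Lemma~\ref{lem:locfin}(a) one set at a time, choose vertices $g_a\in C_a$ for $a\le t$, and for each $r$ with $2\le r\le q$ infinitely many $\Sigma$-connected sets of size $r$, such that the closed $\Sigma$-neighborhoods of the sets $\{g_a\}$ and of all these connected sets are pairwise disjoint. For a vector $\mathbf n=(n_2,\dots,n_q)$ let $X_{\mathbf n}$ consist of $g_1,\dots,g_t$ and $n_r$ of the chosen sets of size $r$, for each $r$; let $X_{\mathbf n}^\circ=X_{\mathbf n}\setminus\{g_1,\dots,g_t\}$. The components of $\Sigma[X_{\mathbf n}^\circ]$ are the chosen sets.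

We claim that $\mathbf n=\mathbf n'$ if some isomorphism $\varphi\colon G[X_{\mathbf n}]\to G[X_{\mathbf n'}]$ fixes every $g_c$. Let $v\in X_{\mathbf n}^\circ$ have color $a$ and let $\varphi(v)$ have color $a'$. Neither vertex is $\Sigma$-adjacent to $g_c$, so $m(a,c)=[v\sim g_c]=[\varphi(v)\sim g_c]=m(a',c)$ for all $c$: rows $a$ and $a'$ of $m$ agree. If also $w\in X_{\mathbf n}^\circ$ has color $b$ and $\varphi(w)$ has color $b'$, then by symmetry
\[
m(a,b)=m(a',b)=m(b,a')=m(b',a')=m(a',b').
\]
So $\varphi$ restricts to an isomorphism of uncolored graphs $\Sigma[X_{\mathbf n}^\circ]\to\Sigma[X_{\mathbf n'}^\circ]$, and counting components by size gives the claim.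

If several graphs $G[X_{\mathbf n}]$ are isomorphic to one graph $H$ with at most $N$ vertices, then by the claim the images of the tuple $(g_1,\dots,g_t)$ in $H$ are different for different $\mathbf n$. So at most $N^t$ vectors give $H$. By \eqref{eq:count}, at least $cN^{q-1}$ vectors satisfy $t+\sum_rrn_r\le N$ for large $N$, where $c>0$ depends on $q$ and $t$. Hence the age has at least $cN^{q-1-t}$ members with at most $N$ vertices. As $t$ is fixed and $q$ is arbitrary, this contradicts polynomial profile.

\emph{Step 4.} Move $L_q$ into $Z$; the other components of $\Sigma$ are not affected and have fewer than $q$ vertices. Split each color according to the traces on the new set $Z$, and let the new colors inherit the values of $m$. This does not change $\Sigma$ and gives a cellular presentation.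
\end{proof}

\section{The property $\mathcal P(n,n-1)$: twin classes and test sets}\label{sec:twins}

\emph{In Sections~\ref{sec:twins}--\ref{sec:frames}, $G$ is a countably infinite graph with $\mathcal P(n,n-1)$ for a fixed $n\ge3$.} Every proof has the same form: we assume that a structural statement fails and split $V$ into $n$ essential sets, contradicting \eqref{eq:essential}. To see that $G-\Pi\not\cong G$ we need an isomorphism invariant that separates the two graphs, and each statement, once proved, supplies a new invariant for the next.

\begin{lemma}\label{lem:finess}
There are no $n-1$ pairwise disjoint finite essential sets.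
\end{lemma}

\begin{proof}
The complement of their union would also be essential, since deleting it leaves a finite graph.
\end{proof}

\begin{lemma}\label{lem:fintwin}
$G$ has no finite twin class of size at least $n$.
\end{lemma}

\begin{proof}
Let $k\ge n$ be finite, and suppose that the set $\mathcal T$ of twin classes of size exactly $k$ is nonempty. From each $T\in\mathcal T$ put one element into each of $V_1,\dots,V_{n-2}$ and $k-n+1\ge1$ elements into $V_{n-1}$; one element of $T$ is left over. Let $V_n$ be the rest of $V$. We show that no $G-V_i$ has a twin class of size $k$, so that all parts are essential.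

Let $i<n$. Each $T\in\mathcal T$ has $k-1$ or $n-1$ elements outside $V_i$, and both numbers are at least $2$ because $n\ge3$. By Lemma~\ref{lem:twins}(c), the twin classes of $G-V_i$ are the sets $T\setminus V_i$, $T\in\mathcal T$, of size less than $k$, and the twin classes of $G$ of size different from $k$.

In $G-V_n$ every twin class is a union of sets $T\setminus V_n$, $T\in\mathcal T$, each of size $k-1$. So its size is infinite or a multiple of $k-1$, and $k$ is not a multiple of $k-1$ since $k\ge3$.
\end{proof}

\begin{lemma}\label{lem:inftwin}
$G$ has at most $n-1$ infinite twin classes.
\end{lemma}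

\begin{proof}
Suppose $T_1,\dots,T_n$ are distinct infinite twin classes. For $i<n$ let $V_i$ be $T_i$ with $n$ elements removed, and let $V_n$ be the rest of $V$. For $i<n$, Lemma~\ref{lem:twins}(c) shows that $T_i\setminus V_i$ is a twin class of $G-V_i$ of size $n$, so $V_i$ is essential by Lemma~\ref{lem:fintwin}. The graph $G-V_n$ has at most $n-1$ twin classes, since each of $V_1,\dots,V_{n-1}$ consists of twins; so $V_n$ is essential.
\end{proof}

Let $U_1,\dots,U_t$ be the infinite twin classes of $G$, where $0\le t\le n-1$, and let $U=\bigcup_aU_a$. The set $U_a$ converges to the limit type $\sigma_a$ given by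
\begin{equation}\label{eq:sigma}
\sigma_a(v)=[v\sim u]\qquad\text{for all }u\in U_a\setminus\{v\}.
\end{equation}
The $\sigma_a$ are distinct: if $a\ne b$ and $y$ distinguishes $u\in U_a$ from $u'\in U_b$, then $\sigma_a(y)=[y\sim u]\ne[y\sim u']=\sigma_b(y)$. In a closed presentation the one-vertex cells of a color are twins and have the same limit as the color. So Theorem~\ref{thm:B} predicts that $\sigma_1,\dots,\sigma_t$ are the only limit types, and this is our goal in this section and the next.

The tool is a supply of essential sets. If $K$ is a homogeneous set of size $n$ and we delete $D(K)$, then $K$ collapses into a twin class of size at least $n$. If the remaining graph is isomorphic to $G$, this class is infinite, and by counting it should be one of the classes of $U_1,\dots,U_t$. When $K$ is taken from a set converging to a limit type other than the $\sigma_a$, finitely many witnesses $Y^*$ rule this out.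

\begin{lemma}[Test sets]\label{lem:test}
Let $\tau\in\Lambda(G)\setminus\{\sigma_1,\dots,\sigma_t\}$ and $M_0\to\tau$. There are a finite set $Y^*\subseteq V$ and an infinite homogeneous set $M\subseteq M_0$ such that:
\begin{itemize}
\item[(a)] $D(K)\cap(M\cup U\cup Y^*)=\emptyset$ for every finite $K\subseteq M$;
\item[(b)] if $K\subseteq M$ is finite with $|K|\ge n$, and $S\subseteq V$ satisfies $K\cup U\cup Y^*\subseteq S$ and $D(K)\cap S=\emptyset$, then $G[S]\not\cong G$.
\end{itemize}
\end{lemma}

\begin{proof}
For each $a$ choose $y_a$ with $\tau(y_a)\ne\sigma_a(y_a)$, and then $u_a\in U_a\setminus\{y_1,\dots,y_t\}$, so that $[y_a\sim u_a]=\sigma_a(y_a)$. For $a\ne b$ choose $y_{ab}$ distinguishing $u_a$ and $u_b$. Let $Y^*$ consist of all $y_a$, $u_a$, $y_{ab}$. Each $M_0\cap U_a$ is finite because $\tau\ne\sigma_a$. Delete finitely many elements of $M_0$ so that the rest is disjoint from $U\cup Y^*$ and $[y\sim x]=\tau(y)$ for all $y\in Y^*$ and all remaining $x$. Each remaining $x$ is uniform to every $U_a$; infinitely many have the same vector $([x\sim U_a])_a$, and among them we take an infinite homogeneous set $M$. Every vertex of $U\cup Y^*$ is uniform to $M$, and $M$ is homogeneous, so (a) holds.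

Let $K$ and $S$ be as in (b) and suppose $G[S]\cong G$. Then $G[S]$ has exactly $t$ infinite twin classes and no finite one of size at least $n$. Each $U_a$ lies in a twin class $T_a$ of $G[S]$, and the $T_a$ are distinct because $y_{ab}\in S$. So $T_1,\dots,T_t$ are all the infinite twin classes of $G[S]$. By Lemma~\ref{lem:twins}(b), $K$ lies in a twin class of $G[S]$, which has size at least $n$ and is therefore some $T_b$. But $y_b\in S\setminus(K\cup\{u_b\})$ satisfies $[y_b\sim K]=\tau(y_b)\ne\sigma_b(y_b)=[y_b\sim u_b]$, although $K\cup\{u_b\}\subseteq T_b$. This is a contradiction.
\end{proof}

When $G$ is known to be tame, test sets reach the goal at once. The proof is also the model for the proof of tameness.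

\begin{proposition}\label{prop:lambda}
If $G$ is tame, then $\Lambda(G)=\{\sigma_1,\dots,\sigma_t\}$.
\end{proposition}

\begin{proof}
Suppose $\tau\in\Lambda(G)\setminus\{\sigma_1,\dots,\sigma_t\}$. As there are finitely many $\approx$-classes, some $M_0\to\tau$ lies in a single class. Take $M$ and $Y^*$ from Lemma~\ref{lem:test}. Then $D(K)$ is finite for every finite $K\subseteq M$. Choose $K^1,\dots,K^{n-1}\subseteq M$ of size $n$ successively so that all elements of $K^h$ have the same trace on $D(K^1)\cup\dots\cup D(K^{h-1})$; this set is finite and disjoint from $M$, so infinitely many elements of $M$ have the same trace on it. The vertices of $D(K^{h'})$, $h'<h$, are then uniform to $K^h$, so the sets $D(K^h)$ are pairwise disjoint. By Lemma~\ref{lem:test} with $S=V\setminus D(K^h)$, each $D(K^h)$ is essential. This contradicts Lemma~\ref{lem:finess}.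
\end{proof}

\section{The property $\mathcal P(n,n-1)$ implies tameness}\label{sec:tame}

Without tameness the sets $D(K)$ may be infinite, and the last proof breaks in two places: the sets $D(K^h)$ cannot be made disjoint by the pigeonhole principle, and the complement of their union need not be essential. Both can be repaired if the sets $D(K)$ induce tame graphs. The sets $D(K)$ are described by traces on a finite set, like the sets $A_i$ of Example~\ref{ex:random}. We show that such sets are tame as long as they stay away from a finite set $\Omega$ of limit types.

\subsection{Definable sets}

A set $A\subseteq V$ is \emph{definable with support $Y$}, where $Y\subseteq V$ is finite, if $A=\{v\in V\setminus Y:v|_Y\in\Phi\}$ for some $\Phi\subseteq2^Y$. There are only countably many definable sets, and an isomorphism of graphs maps definable sets to definable sets. For any $A\subseteq V$ let $\widehat A\subseteq\Lambda(G)$ be the set of limits in $G$ of convergent subsets of $A$. Then $\widehat{A\cup B}=\widehat A\cup\widehat B$, and $\widehat A=\emptyset$ if and only if $A$ is finite, by \eqref{eq:compact}.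

\begin{lemma}\label{lem:definable}
\begin{itemize}
\item[(a)] $\Lambda(G)$ is closed in $2^V$, hence compact.
\item[(b)] If $A$ is defined by $Y$ and $\Phi$, then $\widehat A=\{\tau\in\Lambda(G):\tau|_Y\in\Phi\}$. This set is open and closed in $\Lambda(G)$.
\item[(c)] A finite union of definable sets is the union of a definable set and a finite set.
\item[(d)] For finite $K$, the set $D(K)$ is definable, and $\widehat{D(K)}$ consists of the limit types that are not constant on $K$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We claim that $\tau\in\Lambda(G)$ if and only if $W(Y,\tau|_Y)$ is infinite for every finite $Y$. The condition is necessary since $W(Y,\tau|_Y)$ contains almost all of a set converging to $\tau$. If it holds, take finite sets $Y_1\subseteq Y_2\subseteq\cdots$ with union $V$ and distinct $x_k\in W(Y_k,\tau|_{Y_k})$; then $\{x_k\}\to\tau$. So if $\tau\notin\Lambda(G)$, some $W(Y,\tau|_Y)$ is finite, and the open set of functions that agree with $\tau$ on $Y$ misses $\Lambda(G)$.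

(b) If $M\to\tau$, almost all $x\in M$ have $x|_Y=\tau|_Y$. So almost all of $M$ lies in $A$ if $\tau|_Y\in\Phi$, and almost all of $M$ lies outside $A$ otherwise. The condition $\tau|_Y\in\Phi$ involves finitely many coordinates.

(c) If $A_i$ is defined by $Y_i,\Phi_i$ and $Y=\bigcup_iY_i$, then $\bigcup_iA_i\setminus Y$ is defined by $Y$ and the set of $f\in2^Y$ with $f|_{Y_i}\in\Phi_i$ for some $i$.

(d) Take the support $K$ and for $\Phi$ the nonconstant functions on $K$.
\end{proof}

\subsection{Wild pairs}

We think of a definable $A$ with $\tau\in\widehat A$ as a neighborhood of $\tau$, and we want to pass from tameness of small neighborhoods to tameness of a large set by compactness. A union of two tame sets need not be tame: in Example~\ref{ex:stars} the centers and the leaves are two independent sets. Since tameness is decided by which vertices distinguish which, the local notion must involve two limit types.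

\begin{definition}
A set $\{\tau,\tau'\}\subseteq\Lambda(G)$, where $\tau=\tau'$ is allowed, is a \emph{wild pair} if $G[A\cup A']$ is not tame for all definable $A,A'$ with $\tau\in\widehat A$ and $\tau'\in\widehat{A'}$.
\end{definition}

In Example~\ref{ex:stars} the wild pairs are those containing $0$. A definable set $A$ with $0\in\widehat A$ contains every star that misses its support, so it is not tame; and $\chi_i,\chi_j$ have as neighborhoods the sets of neighbors of $c_i$ and $c_j$, whose union is independent.

The next lemma provides, in general, the disjoint definable sets of Example~\ref{ex:random}. For each pair $i\ne j$ we need a finite set $Z_{ij}$ that separates the $i$th pair of limit types from the $j$th, and the supports $Y_i=\bigcup_{j\ne i}Z_{ij}$ must have empty intersection. Along a convergent sequence, one set $Z_i$ separates the $i$th pair from all later ones. Used throughout, this would put $Z_1$ into every $Y_i$, so the first and the last pair are separated by a new set. For $T\subseteq2^V$ and $F\subseteq V$ write $T|_F=\{\tau|_F:\tau\in T\}$.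

\begin{lemma}\label{lem:separate}
Let $T_1,T_2,\dots$ be infinitely many pairwise disjoint nonempty subsets of $\Lambda(G)$ of size at most $2$. There are $n$ of them, $T^1,\dots,T^n$, and pairwise disjoint definable sets $A_1,\dots,A_n$ with supports $Y_1,\dots,Y_n$, such that $T^i\subseteq\widehat{A_i}$ for all $i$ and $\bigcap_iY_i=\emptyset$.
\end{lemma}

\begin{proof}
Write $T_k=\{\alpha_k,\beta_k\}$, possibly with $\alpha_k=\beta_k$, and pass to a subsequence with $\alpha_k\to\alpha$ and $\beta_k\to\beta$ in $2^V$. For a finite set $F\subseteq V$ and $\rho\in2^V$, only finitely many points of $2^V$ agree with $\rho$ outside $F$. As the $T_k$ are disjoint,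
\begin{equation}\label{eq:off}
\text{for almost all $k$, each point of $T_k$ differs from $\rho$ somewhere outside $F$.}
\end{equation}
Choose $T^1,Z_1,T^2,Z_2,\dots,T^{n-1},Z_{n-1},T^n$ in this order, with finite sets $Z_l$, as follows. Put $F_l=Z_1\cup\dots\cup Z_{l-1}$.
\begin{itemize}
\item $T^l$ is a $T_k$ such that $\alpha_k$ agrees with $\alpha$ and $\beta_k$ agrees with $\beta$ on $F_l$, and each point of $T_k$ differs from each of $\alpha,\beta$ somewhere outside $F_l$. For $l=n$ we require also that each point of $T_k$ differs from each point of $T^1$ somewhere outside $F_n$. Almost all $k$ qualify, by convergence and \eqref{eq:off}.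
\item For $l<n$, $Z_l$ is a finite set disjoint from $F_l$ on which each point of $T^l$ differs somewhere from each of $\alpha,\beta$.
\end{itemize}
Let $Z'$ be a finite set disjoint from $F_n$ on which each point of $T^1$ differs somewhere from each point of $T^n$. Put $Z_{1n}=Z_{n1}=Z'$, and $Z_{ij}=Z_{ji}=Z_i$ for the other pairs $i<j$. Then $T^i|_{Z_{ij}}\cap T^j|_{Z_{ij}}=\emptyset$ for $i\ne j$. For $\{i,j\}=\{1,n\}$ this is the choice of $Z'$. For the other pairs $i<j$, each point of $T^j$ agrees with $\alpha$ or with $\beta$ on $Z_i$, and no point of $T^i$ does. Let $Y_i=\bigcup_{j\ne i}Z_{ij}$ and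
\[
A_i=\{v\in V\setminus Y_i:\ v|_{Z_{ij}}\in T^i|_{Z_{ij}}\text{ for all }j\ne i\}.
\]
These sets are pairwise disjoint, and $T^i\subseteq\widehat{A_i}$ by Lemma~\ref{lem:definable}(b). Since $n\ge3$, we have $Y_1=Z_1\cup Z'$, $Y_2=Z_1\cup Z_2$ and $Y_n=Z'\cup Z_2\cup\dots\cup Z_{n-1}$. As $Z_1,\dots,Z_{n-1},Z'$ are pairwise disjoint, $Y_1\cap Y_2=Z_1$ and $Z_1\cap Y_n=\emptyset$.
\end{proof}

In Example~\ref{ex:random} we deleted all of $A_i$ and used that the corresponding definable set of $R$ cannot be empty. For a general graph we have no such information. Instead we leave behind a subset $R_i$ of $A_i$ that is isomorphic to no definable set of $G$; it exists because there are countably many definable sets and uncountably many induced subgraphs of $G[A_i]$.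

\begin{lemma}\label{lem:omega}
There is a finite set $\Omega\subseteq\Lambda(G)$ that meets every wild pair.
\end{lemma}

\begin{proof}
It suffices to show that there is no infinite family of pairwise disjoint wild pairs. For then the process of choosing a wild pair disjoint from those already chosen stops after finitely many steps, and we take for $\Omega$ the union of the chosen pairs.

Suppose that there is such a family, and take $T^i,A_i,Y_i$ from Lemma~\ref{lem:separate}. Let $Y=\bigcup_iY_i$. As $T^i$ is wild and $T^i\subseteq\widehat{A_i}$, the graph $G[A_i]$ is not tame, and neither is $G[A_i\setminus Y]$. Let $\mathcal L$ be the countable set of isomorphism types of the graphs $G[A]$ with $A$ definable in $G$. By Corollary~\ref{cor:uncountable} there is $R_i\subseteq A_i\setminus Y$ such that the type of $G[R_i]$ is not in $\mathcal L$. Distribute the vertices among $\Pi_1,\dots,\Pi_n$, with indices modulo $n$: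
\begin{itemize}
\item a vertex of $A_i\setminus R_i$ goes to $\Pi_i$, and a vertex of $R_i$ goes to $\Pi_{i+1}$;
\item a vertex $v\in Y\setminus\bigcup_jA_j$ goes to some $\Pi_i$ with $v\notin Y_i$, which exists as $\bigcap_iY_i=\emptyset$;
\item all other vertices go to $\Pi_1$.
\end{itemize}
Let $S_i=V\setminus\Pi_i$. Then $S_i\cap A_i=R_i$. Also $Y_i\subseteq S_i$: a vertex of $\Pi_i$ lies in $A_i$, which misses $Y_i$, or in $R_{i-1}$, which misses $Y$, or was placed by the second rule, or lies outside $Y$. So $R_i$ is definable in $G[S_i]$, by the support $Y_i$ and the same traces that define $A_i$ in $G$. If $G[S_i]\cong G$, the type of $G[R_i]$ would be in $\mathcal L$. Hence all $\Pi_i$ are essential, a contradiction.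
\end{proof}

Fix such a set $\Omega$. Call $Q\subseteq V$ \emph{$\Omega$-free} if it is a finite union of definable sets and $\widehat Q\cap\Omega=\emptyset$. A finite union of $\Omega$-free sets is $\Omega$-free.

\begin{lemma}\label{lem:free}
If $Q$ is $\Omega$-free, then $G[Q]$ is tame.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:definable}(c) we may assume that $Q$ is definable. For $(\tau,\tau')\in\widehat Q\times\widehat Q$ the pair $\{\tau,\tau'\}$ misses $\Omega$ and is not wild, so there are definable $A,A'$ with $\tau\in\widehat A$, $\tau'\in\widehat{A'}$ and $G[A\cup A']$ tame. The space $\widehat Q\times\widehat Q$ is compact and the sets $\widehat A\times\widehat{A'}$ are open in $\Lambda(G)\times\Lambda(G)$, so finitely many of them, $\widehat{A_r}\times\widehat{A'_r}$, cover it. Let $Y$ be the union of the supports of $Q$ and of all $A_r,A'_r$, and write $W_f=W(Y,f)$. The finitely many sets $W_f$ partition $V\setminus Y$, and each is contained in or disjoint from $Q$. Let $\mathcal F$ be the set of $f$ with $W_f$ infinite and $W_f\subseteq Q$; then $Q\setminus\bigcup_{f\in\mathcal F}W_f$ is finite.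

Let $f,g\in\mathcal F$ and pick $\tau\in\widehat{W_f}$, $\tau'\in\widehat{W_g}$. Both lie in $\widehat Q$, so $\tau\in\widehat{A_r}$ and $\tau'\in\widehat{A'_r}$ for some $r$. Since $\tau|_Y=f$ and $Y$ contains the support of $A_r$, Lemma~\ref{lem:definable}(b) gives $W_f\subseteq A_r$; in the same way $W_g\subseteq A'_r$. So $G[W_f\cup W_g]$ is tame. Now fix $f$. For each $g\in\mathcal F$, the $\approx$-classes of $G[W_f\cup W_g]$ partition $W_f$ into finitely many sets. Two vertices in one set of the common refinement over all $g$ are distinguished by finitely many vertices of each $W_g$, hence by finitely many vertices of $Q$. So each $W_f$ meets finitely many $\approx$-classes of $G[Q]$, and $G[Q]$ is tame.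
\end{proof}

\subsection{Tameness}

\begin{proposition}\label{prop:tame}
$G$ is tame, and $\Lambda(G)=\{\sigma_1,\dots,\sigma_t\}$ with $1\le t\le n-1$.
\end{proposition}

\begin{proof}
If $G$ is tame, the rest follows from Proposition~\ref{prop:lambda}, Lemma~\ref{lem:inftwin} and $\Lambda(G)\neq\emptyset$. Suppose that $G$ is not tame. The first $n-1$ parts will be made from sets $D(K)$. Tameness of $\Omega$-free sets makes the overlap of a new $D(K)$ with the earlier parts finite, but not empty. To absorb a finite overlap we use $n-1$ test sets for each part, with disjoint overlaps, and apply Lemma~\ref{lem:finess} inside the graph that remains after deleting the part.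

\emph{The test sets.} By Lemma~\ref{lem:tame}, $\Lambda(G)$ is infinite; choose $\tau\in\Lambda(G)\setminus(\Omega\cup\{\sigma_1,\dots,\sigma_t\})$. Let $Q_0=W(Y,\tau|_Y)$ for a finite $Y$ on which $\tau$ differs from each element of $\Omega$. Then $Q_0$ is $\Omega$-free and $\tau\in\widehat{Q_0}$. Choose $M_0\subseteq Q_0$ with $M_0\to\tau$; since $\Omega$ is finite, we may shrink $M_0$ so that every $\omega\in\Omega$ is constant on it. Take $M\subseteq M_0$ and $Y^*$ from Lemma~\ref{lem:test}. By Lemma~\ref{lem:definable}(d), $D(K)$ is $\Omega$-free for every finite $K\subseteq M$.

For $i=1,\dots,n-1$ in turn we choose sets $K_i^1,\dots,K_i^{n-1}\subseteq M$ of size $n$. Write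
\[
D_i=\bigcup_{h}D(K_i^h),\qquad B_i=D_1\cup\dots\cup D_{i-1},\qquad F_i^h=D(K_i^h)\cap B_i .
\]
At stage $i$ the set $B_i$ is known. The set $Q_0\cup B_i$ is $\Omega$-free, so $G[Q_0\cup B_i]$ is tame, and some infinite $M_i\subseteq M$ lies in a single $\approx$-class of this graph. Hence $D(K)\cap B_i$ is finite for every finite $K\subseteq M_i$. Choose $K_i^h\subseteq M_i$ for $h=1,\dots,n-1$ successively so that all its elements have the same trace on $F_i^1\cup\dots\cup F_i^{h-1}$, a finite set that is disjoint from $M$ by Lemma~\ref{lem:test}(a). The vertices of $F_i^{h'}$, $h'<h$, are uniform to $K_i^h$, so $F_i^1,\dots,F_i^{n-1}$ are pairwise disjoint finite sets.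

\emph{The partition.} Put $\Pi_i=D_i\setminus B_i$ for $i<n$ and $\Pi_n=V\setminus(D_1\cup\dots\cup D_{n-1})$. These sets are disjoint and cover $V$. The graph $G-\Pi_n=G[D_1\cup\dots\cup D_{n-1}]$ is tame by Lemma~\ref{lem:free}, so $\Pi_n$ is essential.

Let $i<n$ and $S_i=V\setminus\Pi_i$. Since $S_i\cap D_i=D_i\cap B_i$, we have $D(K_i^h)\cap S_i=F_i^h$. So $S_i\setminus F_i^h$ is disjoint from $D(K_i^h)$, and it contains $M\cup U\cup Y^*$, because this set misses every $D_l$ by Lemma~\ref{lem:test}(a). Lemma~\ref{lem:test}(b) gives $G[S_i\setminus F_i^h]\not\cong G$ for each $h$. If $G[S_i]\cong G$, then $F_i^1,\dots,F_i^{n-1}$ are pairwise disjoint finite essential sets of the graph $G[S_i]$, contradicting Lemma~\ref{lem:finess} for this copy of $G$. So $\Pi_i$ is essential, and $V$ is a disjoint union of $n$ essential sets.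
\end{proof}

\section{Frames and the closed presentation}\label{sec:frames}

It remains to build the colors and to bound the components of $\Sigma$. To cut $V$ into essential sets by means of $\Sigma$, we must know that the component structure of $\Sigma$ is an isomorphism invariant of $G$, up to finitely many components and a renaming of colors. This is so when the colors correspond exactly to the limit types.

\begin{definition}
A \emph{sharp frame} of an infinite graph $H$ consists of a finite set $Z$, a partition $V(H)\setminus Z=C_1\sqcup\dots\sqcup C_r$ into infinite sets converging to pairwise distinct limit types, and a symmetric $0/1$ matrix $m$ such that the graph $\Sigma$ of Definition~\ref{def:cellular} is locally finite.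
\end{definition}

A convergent set meets some $C_a$ in an infinite set, so $\Lambda(H)$ consists exactly of the limits of $C_1,\dots,C_r$. Moving finitely many further vertices into $Z$ gives again a sharp frame. A sharp frame of $G$ has $t$ colors by Proposition~\ref{prop:tame}, and we number them so that $C_a\to\sigma_a$.

\begin{lemma}\label{lem:frame}
$G$ has a sharp frame.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:tame} and Lemma~\ref{lem:finiteLambda} there are disjoint sets $W_a\to\sigma_a$ that cover almost all of $V$. The infinite twin classes supply the matrix: let $m(a,b)$ be the adjacency of distinct vertices $u\in U_a$, $u'\in U_b$. By Lemma~\ref{lem:twins}(a) this does not depend on $u,u'$, and it is symmetric in $a,b$. By \eqref{eq:sigma}, $\sigma_a(u)=m(a,b)$ for $u\in U_b$. Fix $u_b\in U_b$ for each $b$. Almost all $v\in W_a$ are different from $u_1,\dots,u_t$ and satisfy $[v\sim u_b]=\sigma_a(u_b)=m(a,b)$ for all $b$; for such $v$, \eqref{eq:sigma} gives $\sigma_b(v)=[v\sim u_b]=m(a,b)$. Let $C_a$ be the set of these $v\in W_a$, and let $Z$ be the finite set $V\setminus\bigcup_aC_a$. For $v\in C_a$ we have $[v\sim w]=\sigma_b(v)=m(a,b)$ for almost all $w\in C_b$, so $\Sigma$ is locally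 finite.
\end{proof}

For a colored graph $\kappa$ and a permutation $\pi$ of the colors, $\pi(\kappa)$ is obtained by replacing each color $a$ by $\pi(a)$.

\begin{lemma}[Invariance]\label{lem:invariance}
Fix a sharp frame $(Z,(C_a),m)$ of $G$, and let $X\subseteq V$ with $G[X]\cong G$. There is a permutation $\pi$ of the colors such that for every finite connected colored graph $\kappa$: $\Sigma$ has infinitely many components isomorphic to $\kappa$ if and only if $\Sigma[X\setminus Z]$ has infinitely many components isomorphic to $\pi(\kappa)$. In particular, for each finite $r$, $\Sigma$ has infinitely many components of size $r$ if and only if $\Sigma[X\setminus Z]$ has.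
\end{lemma}

\begin{proof}
We compare two sharp frames of $G[X]$. The first is the restriction of the given one. An infinite subset of $X$ meets some $C_a$ in an infinite set, so $\Lambda(G[X])=\{\sigma_a|_X: C_a\cap X\text{ infinite}\}$. This set has $t$ elements because $G[X]\cong G$. So all $C_a\cap X$ are infinite, the $\sigma_a|_X$ are distinct, and $(Z\cap X,(C_a\cap X),m)$ is a sharp frame of $G[X]$ with graph $\Sigma[X\setminus Z]$. The second is the image $(\psi Z,(\psi C_a),m)$ of the given frame under an isomorphism $\psi\colon G\to G[X]$; its graph is $\psi\Sigma$.

In both frames the limits of the colors list $\Lambda(G[X])$ without repetition, so there is a permutation $\pi$ such that $\psi C_a$ and $C_{\pi(a)}\cap X$ have the same limit. For $b\ne\pi(a)$ the set $\psi C_a\cap C_b$ is finite, since otherwise it would have two different limits. As $Z$ and $\psi Z$ are finite too, the set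
\[
E=(Z\cap X)\cup\psi Z\cup\bigcup_a\bigcup_{b\ne\pi(a)}(\psi C_a\cap C_b)
\]
is finite, and a vertex of $X\setminus E$ has color $a$ in the second frame if and only if it has color $\pi(a)$ in the first. Fix $v\in\psi C_a\setminus E$. For almost all $w\in\psi C_b\setminus E$, local finiteness in the two frames gives $[v\sim w]=m(a,b)$ and $[v\sim w]=m(\pi(a),\pi(b))$. So $m(a,b)=m(\pi(a),\pi(b))$, and therefore $\psi\Sigma$ and $\Sigma[X\setminus Z]$ have the same edges on $X\setminus E$. Lemma~\ref{lem:locfin}(b), applied to both graphs, gives the first statement. The second follows since there are finitely many types of colored graphs of size $r$.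
\end{proof}

\begin{proposition}\label{prop:bounded}
For a sharp frame of $G$, the union of the components of $\Sigma$ with at least $n$ vertices is finite.
\end{proposition}

\begin{proof}
We first show that components of size exactly $n$ are rare; then creating infinitely many of them becomes a way to see that a set is essential.

\emph{Step 1: only finitely many components have exactly $n$ vertices.} Suppose that there are infinitely many, and let $\kappa_1,\kappa_2,\dots$ be all of them. From each $\kappa_l$ put one vertex into each of $V_1,\dots,V_{n-1}$, and let $V_n$ be the rest of $V$. For $i<n$ the graph $\Sigma-V_i$ has no component of size $n$: the components of other sizes are unchanged, and each $\kappa_l$ has lost a vertex. In $\Sigma[V_1\cup\dots\cup V_{n-1}]$ all components have at most $n-1$ vertices. By Lemma~\ref{lem:invariance} all $n$ parts are essential, a contradiction.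

\emph{Step 2.} Suppose that the union of the components with at least $n$ vertices is infinite. By Lemma~\ref{lem:locfin}(a), choose $\Sigma$-connected sets $\kappa_1,\kappa_2,\dots$ of size $n$ with pairwise disjoint closed $\Sigma$-neighborhoods. Let $\partial\kappa_l$ be the set of $\Sigma$-neighbors of $\kappa_l$ outside $\kappa_l$; deleting it turns $\kappa_l$ into a component. Partition the indices into infinite sets $I_0,I_1,\dots,I_{n-1}$, and put
\[
V_1=\bigcup_{l\in I_1}\partial\kappa_l\ \cup\bigcup_{l\in I_0}\kappa_l,\qquad V_i=\bigcup_{l\in I_i}\partial\kappa_l\quad(2\le i\le n-1),
\]
with $V_n$ the rest of $V$. For $i<n$, the sets $\kappa_l$ with $l\in I_i$ miss $V_i$ and are components of $\Sigma-V_i$. The sets $\kappa_l$ with $l\in I_0$ serve for the last part: they lie in $V_1$ and $\partial\kappa_l\subseteq V_n$, so they are components of $\Sigma[V_1\cup\dots\cup V_{n-1}]$. After deleting any part there are infinitely many components of size $n$, so all parts are essential by Step 1 and Lemma~\ref{lem:invariance}.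
\end{proof}

\begin{proposition}\label{prop:closed}
$G$ has a closed cellular presentation $(Z,(C_a)_{a\le t},m)$ with $t\le n-1$ colors and all cells of size at most $n-1$. It is a sharp frame with $C_a\to\sigma_a$, and the common trace of $C_a$ on $Z$ is $\sigma_a|_Z$.
\end{proposition}

\begin{proof}
Take a sharp frame and move the finite set of Proposition~\ref{prop:bounded} into $Z$. Now all components of $\Sigma$ have at most $n-1$ vertices. Since $C_a\to\sigma_a$, only finitely many $v\in C_a$ have a trace on $Z$ different from $\sigma_a|_Z$. Move into $Z$ the components containing such vertices, and also the finitely many components whose type occurs finitely often. If $z\in C_b$ is moved, then every remaining $v\in C_a$ lies in another component and has $[v\sim z]=m(a,b)$; this value equals $\sigma_a(z)$ because the remaining vertices of $C_a$ converge to $\sigma_a$. So all remaining vertices of $C_a$ have trace $\sigma_a|_Z$ on the enlarged $Z$. We have a cellular presentation that is a sharp frame, and every type in $\mathcal K$ occurs infinitely often.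

It remains to prove closure, by the infinite version of the argument for $M$ in Example~\ref{ex:matching}. Suppose that $\kappa\in\mathcal K$ has a nonempty connected induced colored subgraph $\kappa'\notin\mathcal K$; it is proper. Take infinitely many cells $\kappa_1,\kappa_2,\dots$ of type $\kappa$, leaving out infinitely many others of this type, and let $\kappa'_l\subseteq\kappa_l$ be a copy of $\kappa'$. Partition the indices into infinite sets $I_1,\dots,I_{n-1}$, put $V_i=\bigcup_{l\in I_i}(\kappa_l\setminus\kappa'_l)$ for $i<n$, and let $V_n$ be the rest. For $i<n$, every type in $\mathcal K$ and also $\kappa'$ occur infinitely often as components of $\Sigma-V_i$. These are $|\mathcal K|+1$ types, whereas $G-V_i\cong G$ would give exactly $|\mathcal K|$ such types by Lemma~\ref{lem:invariance}. In $\Sigma[V_1\cup\dots\cup V_{n-1}]$ all components have fewer than $|\kappa|$ vertices, while $\Sigma$ has infinitely many of size $|\kappa|$. So all parts are essential, a contradiction.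
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The implication (a)$\Rightarrow$(c) and the last sentence are Proposition~\ref{prop:closed}; (c)$\Rightarrow$(b) is Proposition~\ref{prop:closedP}; and (b)$\Rightarrow$(a) is immediate.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
(1)$\Rightarrow$(2) is Proposition~\ref{prop:polycell}, and (2)$\Rightarrow$(1) is Proposition~\ref{prop:cellpoly}. For (2)$\Rightarrow$(3), replace the graph by the graph $G^*$ of Proposition~\ref{prop:closure}, which has the same age, and apply Proposition~\ref{prop:closedP}. The implication (3)$\Rightarrow$(4) is immediate, and (4)$\Rightarrow$(2) is Proposition~\ref{prop:closed}.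
\end{proof}

\section{The growth of the profile}\label{sec:growth}

In a closed presentation an $N$-vertex induced subgraph is described by a subset of $Z$ and by $|\mathcal K|$ numbers subject to one linear relation, which explains the exponent $|\mathcal K|-1$. The lower bound needs that different descriptions give mostly different graphs. This fails for an arbitrary closed presentation: an infinite independent set split into two infinite colors has $|\mathcal K|=2$ and profile $1$. So the proof must use that the colors have distinct limits. Even then the description is not unique, since colors may be permuted: in $K_{\aleph_0,\aleph_0}$ the vectors $(n_1,n_2)$ and $(n_2,n_1)$ give the same graph. We show that the ambiguity is bounded.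

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Take the presentation of Proposition~\ref{prop:closed} and put $q=n-1$, a bound for the size of the cells. The limit types are given by
\begin{equation}\label{eq:sigmaformula}
\sigma_a(z)=[v\sim z]\quad(z\in Z,\ v\in C_a),\qquad \sigma_a(y)=m(a,c)\quad(y\in C_c),
\end{equation}
the second formula because $y$ has finitely many $\Sigma$-neighbors and $m$ is symmetric. As the $\sigma_a$ are distinct, two different colors differ in their trace on $Z$ or in their row of $m$. Since $\mathcal K$ is closed, it contains the one-vertex graph of each color.

\emph{Upper bound.} By closure, all components of $\Sigma[X\setminus Z]$ have types in $\mathcal K$, for any $X$. By Lemma~\ref{lem:recon}(a), an $N$-vertex induced subgraph is determined by $Z'=X\cap Z$ and numbers $n_\kappa\le N$ $(\kappa\in\mathcal K)$ with $\sum_\kappa|\kappa|n_\kappa=N-|Z'|$. One of the numbers is determined by the others, so $p_G(N)\le2^{|Z|}(N+1)^{|\mathcal K|-1}$.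

\emph{Lower bound: the family of subgraphs.} Put $L=q+|Z|+3$. Call a vector $\mathbf n=(n_\kappa)_{\kappa\in\mathcal K}$ \emph{admissible} if all $n_\kappa\ge L$ and $\sum_\kappa|\kappa|n_\kappa=N-|Z|$. Fix a one-vertex type $\kappa_0$ and choose the other entries freely between $L$ and $N/(2q|\mathcal K|)$. They contribute at most $N/2$ to the sum, so the entry $n_{\kappa_0}$ forced by the relation is at least $N/2-|Z|\ge L$ for large $N$. Hence there are at least $cN^{|\mathcal K|-1}$ admissible vectors for large $N$, with $c>0$. For admissible $\mathbf n$ let $X=X_{\mathbf n}$ consist of $Z$ and $n_\kappa$ cells of type $\kappa$ for each $\kappa$; then $|X|=N$. It suffices to bound, independently of $N$, the number of admissible $\mathbf n$ with $G[X_{\mathbf n}]\cong G[X_{\mathbf n'}]$ for a given $\mathbf n'$. Let $S_a$ be the set of vertices of $X\cap C_a$ that form one-vertex cells. Then $|S_a|\ge L$, and a vertex $g\in S_a$ has adjacency $m(a,c)$ to every other vertex of $C_c$. These vertices play the role of the reference vertices in Section~\ref{sec:poly}, but now they can be recognized from the graph.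

\emph{The large twin classes of $G[X]$.} First, vertices $v\in C_a$ and $v'\in C_b$ of $X$ with $a\ne b$ are not twins: either a vertex of $Z$ distinguishes them, or $m(a,c)\ne m(b,c)$ for some $c$ and any $g\in S_c\setminus\{v,v'\}$ does. Second, if $v\in C_a\cap X$ lies in a cell with more than one vertex, then every twin $v'\in X\setminus Z$ of $v$ lies in the same cell. Indeed, $v$ has a $\Sigma$-neighbor $w$, which is in $X$ because $X\setminus Z$ is a union of cells; $v'$ has color $a$; and either $v'=w$, or $[v'\sim w]=[v\sim w]$ and $v'$ is $\Sigma$-adjacent to $w$. The elements of $S_a$ are twins by \eqref{eq:adj}; let $T_a$ be their twin class. The two facts show that $T_a\setminus Z=S_a$, that $T_1,\dots,T_t$ are distinct, and that every other twin class has at most $q$ elements outside $Z$. As $L>q+|Z|$, the twin classes of size greater than $q+|Z|$ are exactly $T_1,\dots,T_t$.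

\emph{An isomorphism permutes the colors of most vertices.} Let $\varphi\colon G[X]\to G[X']$ be an isomorphism, where $X'=X_{\mathbf n'}$, and let $S'_a,T'_a$ be the corresponding sets for $X'$. Then $\varphi(T_a)=T'_{\pi(a)}$ for a permutation $\pi$ of the colors. Let $S_a^*=\{g\in S_a:\varphi(g)\in S'_{\pi(a)}\}$. Since $T'_{\pi(a)}\subseteq S'_{\pi(a)}\cup Z$, we have $|S_a^*|\ge L-|Z|\ge3$. Comparing distinct $g\in S^*_a$ and $h\in S^*_c$ with their images gives
\begin{equation}\label{eq:mpi}
m(a,c)=m(\pi(a),\pi(c))\qquad\text{for all }a,c.
\end{equation}
The map $\varphi$ need not preserve $Z$, so we set aside the vertices affected by this. Let $E$ be the set of $v\in X\setminus Z$ such that $\varphi(v)\in Z$ or $v$ is $\Sigma$-adjacent to an element of $\varphi^{-1}(Z)\setminus Z$. Then $|E|\le|Z|+(q-1)|Z|=q|Z|$.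

Let $v\in X\setminus(Z\cup E)$ have color $a$, and let $b$ be the color of $\varphi(v)\notin Z$. We claim that $b=\pi(a)$. For each $c$ take $h\in S^*_c\setminus\{v\}$. Then
\[
m(b,\pi(c))=[\varphi(v)\sim\varphi(h)]=[v\sim h]=m(a,c)=m(\pi(a),\pi(c)),
\]
so rows $b$ and $\pi(a)$ of $m$ agree. Suppose $b\ne\pi(a)$. Then $\sigma_b(z')\ne\sigma_{\pi(a)}(z')$ for some $z'\in Z$. Let $z=\varphi^{-1}(z')$; then $z\ne v$ since $\varphi(v)\notin Z$. Choose $g\in S^*_a\setminus\{z,v\}$. By \eqref{eq:sigmaformula},
\[
[g\sim z]=[\varphi(g)\sim z']=\sigma_{\pi(a)}(z')\ne\sigma_b(z')=[\varphi(v)\sim z']=[v\sim z].
\]
But $g$ and $v$ both have color $a$. If $z\in Z$, both adjacencies equal $\sigma_a(z)$. If $z\in C_d$, both equal $m(a,d)$, since $g$ has no $\Sigma$-neighbors and $v\notin E$ is not $\Sigma$-adjacent to $z$. This contradiction proves the claim.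

\emph{Counting components.} Let $X_0=X\setminus(Z\cup E)$ and $X_0'=\varphi(X_0)\subseteq X'\setminus Z$. By the claim and \eqref{eq:mpi}, $\varphi$ is an isomorphism $\Sigma[X_0]\to\Sigma[X'_0]$ that changes colors by $\pi$. So $\Sigma[X_0]$ has as many components of type $\kappa$ as $\Sigma[X'_0]$ has of type $\pi(\kappa)$. Since $|X|=|X'|$, the set $X_0'$ arises from $X'\setminus Z$ by deleting $|E|$ vertices, as $X_0$ does from $X\setminus Z$. Deleting one vertex from a graph with components of size at most $q$ destroys one component and creates at most $q-1$, so it changes the number of components of a given type by at most $q$. With $C=2q^2|Z|$, and with $n'_\lambda=0$ for $\lambda\notin\mathcal K$, we obtain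
\[
|n_\kappa-n'_{\pi(\kappa)}|\le2q|E|\le C\qquad(\kappa\in\mathcal K).
\]
Given $\mathbf n'$, there are at most $t!$ choices for $\pi$ and then at most $2C+1$ choices for each $n_\kappa$. So each isomorphism type arises from at most $t!\,(2C+1)^{|\mathcal K|}$ admissible vectors, and $p_G(N)\ge cN^{|\mathcal K|-1}/\bigl(t!\,(2C+1)^{|\mathcal K|}\bigr)$ for large $N$.

Finally, if a countably infinite graph has polynomially bounded profile, then by Theorem~\ref{thm:A} its age is the age of a countably infinite graph with $\mathcal P(n,n-1)$ for some $n>2$. The two graphs have the same profile, which is $\Theta(N^d)$ with $d=|\mathcal K|-1\ge0$.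
\end{proof}

\begin{thebibliography}{9}

\bibitem{GPP}
\emph{Generalized Pigeonhole Properties of Graphs and Oriented Graphs},
\texttt{https://math.ryerson.ca/\textasciitilde abonato/papers/P32.pdf}.

\end{thebibliography}
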